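# Dominions in bands: regular bands are closed, and there is a largest closed variety of bands

## 1. Closed varieties of bands: the theorem

Throughout, $S^1$ is the semigroup $S$ with an identity adjoined, and $S^{op}$ is $S$ with the reversed product $a\circ b=ba$. A *band* is a semigroup in which every element is idempotent. A band is *regular* if it satisfies $axaya=axya$. For a subsemigroup $U$ of $S$, the dominion $Dom(U,S)$ is the set of elements of $S$ at which any two homomorphisms out of $S$ that agree on $U$ must agree (the precise definition is in Section 2). A class $\mathcal C$ of semigroups is *closed* if $Dom(U,S)=U$ whenever $U,S\in\mathcal C$ and $U$ is a subsemigroup of $S$.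

**Main Theorem.**

(A) Let $S$ be a regular band and $U$ a subsemigroup. Then $Dom(U,S)=U$. Hence the class of all regular bands is closed.

(B) The class $\mathcal W$ defined below is a variety of bands that properly contains the class of regular bands. If $S\in\mathcal W$ and $U$ is any subsemigroup of $S$, then $Dom(U,S)=U$.

(C) For a variety $\mathcal V$ of bands the following are equivalent: (a) $\mathcal V$ is closed; (b) $S_0\notin\mathcal V$ and $S_0^{op}\notin\mathcal V$, where $S_0$ is the 13-element band defined below; (c) $\mathcal V\subseteq\mathcal W$. Thus $\mathcal W$ is the largest closed variety of bands.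

Moreover, in (A) and (B) every zigzag in $S$, that is, every system (Z) of Section 2, satisfies $d=u_0u_2u_4\cdots u_{2m}$.

Here are the two objects named in the statement. For a band $B$ let $\mathcal L,\mathcal R$ be Green's relations (recalled in Section 3) and put
$$a\,\mathcal R^\circ\, b\iff ay\,\mathcal R\,by\ \ \forall y\in B^1,\qquad a\,\mathcal L^\circ\, b\iff xa\,\mathcal L\,xb\ \ \forall x\in B^1 .$$
Let $\mathcal P$ be the class of bands $B$ with $abcy\,\mathcal R\,acby$ for all $a,b,c\in B$ and $y\in B^1$. Let $\mathcal P^*$ be the class of opposites of members of $\mathcal P$. Then $\mathcal W$ is the class of bands $B$ with $B/\mathcal L^\circ\in\mathcal P$ and $B/\mathcal R^\circ\in\mathcal P^*$.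

For $S_0$, take the set $\Lambda=\{x,p,q,r,s,d\}$ and four maps of $\Lambda$ into itself, given by the images of $(x,p,q,r,s,d)$:
$$u_1=(p,p,q,r,s,d),\quad u_2=(q,p,q,r,s,d),\quad u_3=(r,r,q,r,s,d),\quad y=(d,d,d,s,s,d).$$
Let $M$ be the semigroup they generate, with maps written on the right and composed from left to right. Then $S_0$ is the disjoint union $M\cup\Lambda$, where $M$ keeps its product, $\lambda\mu$ is the image of $\lambda\in\Lambda$ under $\mu\in M$, and $\alpha\lambda=\lambda$ for all $\alpha\in S_0$, $\lambda\in\Lambda$.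

Part (A) says that two homomorphisms from a regular band into any semigroup, band or not, can be separated at any element outside a given subsemigroup on which they are to agree. Part (C) says exactly how far this goes among varieties of bands, and that failure is always witnessed by one finite band or its opposite. In particular the variety of all bands is not closed, since it contains $S_0$.

For context, the source quotes some results as known: Scheiblich showed that the class of normal bands (identity $axya=ayxa$) is closed; the classes of left regular ($axa=ax$) and right regular ($axa=xa$) bands are closed; and $Dom(U,S)=U$ when $U$ is a left [right] regular subsemigroup of a regular band $S$. We shall use none of these.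

## 2. Domination and zigzags

**Definition.** Let $U$ be a subsemigroup of $S$. Following Isbell, $U$ *dominates* $d\in S$ if for every semigroup $T$ and all homomorphisms $\beta,\gamma:S\to T$ that agree on $U$, also $\beta(d)=\gamma(d)$. The set of all dominated elements is the *dominion* $Dom(U,S)$. It is a subsemigroup of $S$ containing $U$.

*Example.* Let $S=(\mathbb Z,+)$ and $U=\{0,1,2,\dots\}$. If $\beta,\gamma$ agree on $U$, then
$$\beta(-1)=\beta(-1)\gamma(0)=\beta(-1)\gamma(1)\gamma(-1)=\beta(-1)\beta(1)\gamma(-1)=\beta(0)\gamma(-1)=\gamma(0)\gamma(-1)=\gamma(-1).$$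
So $-1\in Dom(U,S)\setminus U$. Elements outside $U$ can be dominated, and the reason is a short chain of factorizations through $U$. The following textbook theorem says that such a chain is always the reason.

**Zigzag Theorem** (Isbell, *Epimorphisms and dominions*, 1966). If $d\in Dom(U,S)\setminus U$, then there are $m\ge 1$, elements $u_0,\dots,u_{2m}\in U$ and $x_1,\dots,x_m,y_1,\dots,y_m\in S$ with
$$\begin{gathered}d=u_0y_1,\qquad u_0=x_1u_1,\qquad u_{2m-1}y_m=u_{2m},\qquad d=x_mu_{2m},\\ u_{2i-1}y_i=u_{2i}y_{i+1},\qquad x_iu_{2i}=x_{i+1}u_{2i+1}\qquad(1\le i\le m-1).\end{gathered}\tag{Z}$$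

In the example, $m=1$, $u_0=0$, $u_1=1$, $u_2=0$, $x_1=y_1=-1$. We call any elements of a semigroup satisfying these equations a *system (Z)*, and call
$$w=u_0u_2u_4\cdots u_{2m}$$
its *spine product*. If the $u_i$ lie in $U$, so does $w$. Hence **our whole task is to prove $d=w$**: this forces $d\in U$, and so no zigzag can start from an element outside $U$. (In $\mathbb Z$ we had $w=0\ne-1$, so $d=w$ must use that we are in a band.)

Two formal properties of (Z) will be used all the time.

**Homomorphisms.** The image of a system (Z) under a homomorphism is a system (Z), and $w$ maps to the spine product of the image.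

**Self-duality.** Put $u'_i=u_{2m-i}$, $x'_i=y_{m+1-i}$, $y'_i=x_{m+1-i}$. These form a system (Z) in $S^{op}$ for the same $d$. Indeed
$$u_0'\circ y_1'=x_mu_{2m}=d,\quad x_1'\circ u_1'=u_{2m-1}y_m=u_{2m}=u_0',\quad u'_{2m-1}\circ y'_m=x_1u_1=u_0=u'_{2m},\quad x_m'\circ u'_{2m}=u_0y_1=d.$$
For $1\le i\le m-1$ and $j=m-i$,
$$u'_{2i-1}\circ y'_i=x_{j+1}u_{2j+1}=x_ju_{2j}=u'_{2i}\circ y'_{i+1},\qquad x'_i\circ u'_{2i}=u_{2j}y_{j+1}=u_{2j-1}y_j=x'_{i+1}\circ u'_{2i+1}.$$
The spine product is also unchanged: $u'_0\circ u'_2\circ\cdots\circ u'_{2m}=u'_{2m}\cdots u_2'u_0'=u_0u_2\cdots u_{2m}=w$. So if "(Z) implies $d=w$" holds in every member of a class of semigroups, it holds in the opposites of its members.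

## 3. Bands, Green's relations, and absorption

In a band, Green's relations take the form
$$a\,\mathcal R\,b\iff ab=b,\ ba=a;\qquad a\,\mathcal L\,b\iff ab=a,\ ba=b .$$
If $a\,\mathcal R\,b$ and $a\,\mathcal L\,b$, then $a=ab=b$. On any semigroup $\mathcal R$ is a left congruence ($a\,\mathcal R\,b$ implies $ca\,\mathcal R\,cb$) and $\mathcal L$ is a right congruence. By McLean's theorem, in a band $\mathcal D$ is a congruence, $S/\mathcal D$ is a semilattice, and each $\mathcal D$-class is a rectangular band, so that $efe=e$ whenever $e\,\mathcal D\,f$. Both $\mathcal L$ and $\mathcal R$ are contained in $\mathcal D$. We write $D_a\ge D_b$ for the order of the semilattice $S/\mathcal D$, that is, $ab\,\mathcal D\,b$.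

*Example.* On $I\times J$ put $(i,j)(k,l)=(i,l)$. This rectangular band has one $\mathcal D$-class; $\mathcal R$ is "same first coordinate" and $\mathcal L$ is "same second coordinate". Since $aza=a$ always, it is regular. If $|J|\ge2$ it is not left regular, because $axa=a$ while $ax$ can differ from $a$.

Since $S/\mathcal D$ is a semilattice, the $\mathcal D$-class of a product depends only on the set of $\mathcal D$-classes of its factors, and it lies below each of them. In particular $abcy\,\mathcal D\,acby$ in every band.

**Lemma 1 (absorption).** If $D_a\ge D_b$ in a band, then $ab\,\mathcal L\,b\,\mathcal R\,ba$.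

*Proof.* We have $ab\,\mathcal D\,b$, hence $b=b(ab)b=bab$. So $b\cdot ab=b$ and $ab\cdot b=ab$, which is $ab\,\mathcal L\,b$. Likewise $ba\cdot b=bab=b$ and $b\cdot ba=ba$, which is $b\,\mathcal R\,ba$. $\blacksquare$

**Lemma 2.** In a right regular band $\mathcal D=\mathcal R$. In a left regular band $\mathcal D=\mathcal L$.

*Proof.* Let $axa=xa$ hold and $e\,\mathcal D\,f$. Then $e=efe=fe$ and $f=fef=ef$, so $e\,\mathcal R\,f$. The second claim is dual. $\blacksquare$

The next construction produces the non-regular bands of this lecture.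

**Lemma 3 (bands from actions).** Let $M$ be a set of maps $\Lambda\to\Lambda$ closed under composition (left to right) and forming a band. Then $M\cup\Lambda$ (disjoint), with $\lambda\mu$ the image of $\lambda$ under $\mu$ and $\alpha\lambda=\lambda$ for all $\alpha$ and all $\lambda\in\Lambda$, is a band.

*Proof.* Consider a product $\alpha\beta\gamma$. If $\gamma\in\Lambda$, both bracketings give $\gamma$. If $\gamma\in M$ and $\beta\in\Lambda$, then $(\alpha\beta)\gamma=\beta\gamma$, and $\alpha(\beta\gamma)=\beta\gamma$ because $\beta\gamma\in\Lambda$. If $\beta,\gamma\in M$ and $\alpha\in\Lambda$, both are $\alpha$ acted on by $\beta$ and then $\gamma$. If all three lie in $M$, use associativity of $M$. Finally $\lambda\lambda=\lambda$. $\blacksquare$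

So a product with factors from $\Lambda$ equals the last such factor, acted on by the elements of $M$ after it.

*Example ($S_5$).* Let $\Lambda=\{1,2,3\}$ and $M=\{a,b\}$, where $a$ and $b$ fix $1,2$, and $3a=1$, $3b=2$. Then $ab=a$ and $ba=b$, so $M$ is a left zero band and $S_5=M\cup\Lambda$ is a band. It is not regular: $a3aba=1$ but $a3ba=2$. In it $a\,\mathcal L\,b$, but $3a=1$ and $3b=2$ are not $\mathcal L$-related, since $1\cdot2=2\neq1$. So $\mathcal L$ need not be a congruence. Keep this in mind for Section 6.

## 4. Zigzags with one and two links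

**One link.** Let $m=1$: $d=u_0y_1$, $u_0=x_1u_1$, $u_1y_1=u_2$, $d=x_1u_2$. Then in *any* band
$$w=u_0u_2=x_1u_1\cdot u_1y_1=x_1u_1y_1=u_0y_1=d .$$
Only $u_1u_1=u_1$ was used. This is why the spine product is the natural candidate.

**Two links.** Let $m=2$: $d=u_0y_1$, $u_0=x_1u_1$, $u_1y_1=u_2y_2$, $x_1u_2=x_2u_3$, $u_3y_2=u_4$, $d=x_2u_4$. The sensible thing is to imitate the case $m=1$ and build $w$ from the left. Since $u_0=x_1u_1$ ends in $u_1$, we have $u_0u_1=u_0$, and so
$$d=u_0y_1=u_0u_1y_1=u_0u_2y_2,$$
still in any band. We want $u_0u_2u_4=u_0u_2u_3y_2$. So it would be enough to have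
$$u_0u_2u_3=u_0u_2. \tag{1}$$
The zigzag does say that $x_1u_2=x_2u_3$ ends in $u_3$, so $x_1u_2u_3=x_1u_2$. But $u_0u_2=x_1u_1u_2$ has a $u_1$ standing between $x_1$ and $u_2$. This is the exact place where the argument stops, and for arbitrary bands it cannot be repaired. In $S_0$ put $u_0=p$, $x_1=x$, $y_1=y_2=y$, $x_2=q$, $u_4=u_3y$. Reading off the maps,
$$py=d,\quad xu_1=p,\quad u_1y=u_2y=y,\quad xu_2=q=qu_3,\quad q(u_3y)=d,$$
so this is a system (Z). Here $u_0u_2=pu_2=p$, while $u_0u_2u_3=pu_3=r$. Moreover $w=pu_2u_3y=ry=s\ne d$. (That $S_0$ is a band is checked in Section 9.)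

What would put $x_1$ back in front of $u_2$? The left regular law $axa=ax$ does exactly this: $x_1u_1u_2=x_1u_1x_1u_2=x_1u_1x_2u_3$, which ends in $u_3$, so (1) holds. The regular law $axaya=axya$ inserts the middle $a$ only if another $a$ follows later in the word, and nothing to the right of $u_1$ is known to provide an $x_1$. So for regular bands we do not argue inside $S$. We pass to quotients in which one-sided laws hold.

## 5. Left regular bands: reinserting $x_k$ along the spine

**Proposition 4.** Let $S$ be a left regular or a right regular band. Then every system (Z) in $S$ satisfies $d=w$.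

*Proof.* By self-duality we may assume $axa=ax$ in $S$. Put $w_k=u_0u_2\cdots u_{2k}$, so $w_0=u_0$ and $w_m=w$.

**Step 1: the general form of (1).** We show that $w_{k-1}\in S^1x_ku_{2k-1}$ for $1\le k\le m$. For $k=1$, $w_0=u_0=x_1u_1$. Suppose $w_{k-1}=vx_ku_{2k-1}$ with $v\in S^1$ and $k<m$. By left regularity
$$w_{k-1}x_k=v\,x_ku_{2k-1}x_k=v\,x_ku_{2k-1}=w_{k-1}.$$
Therefore $w_k=w_{k-1}u_{2k}=w_{k-1}x_ku_{2k}=w_{k-1}x_{k+1}u_{2k+1}$, which is of the required form for $k+1$. In particular
$$w_{k-1}u_{2k-1}=w_{k-1}\qquad(1\le k\le m).\tag{2}$$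

**Step 2: moving from $d$ to $w$.** For $k<m$, (2) and (Z) give
$$w_{k-1}y_k=w_{k-1}u_{2k-1}y_k=w_{k-1}u_{2k}y_{k+1}=w_ky_{k+1}.$$
Hence $d=u_0y_1=w_0y_1=w_1y_2=\cdots=w_{m-1}y_m$, and by (2) once more $w_{m-1}y_m=w_{m-1}u_{2m-1}y_m=w_{m-1}u_{2m}=w$. $\blacksquare$

*Remark.* A semilattice is left regular. Mapping any band $S$ onto $S/\mathcal D$, we see that $d\,\mathcal D\,w$ for every system (Z) in every band. In $S_0$ the elements $d\neq w=s$ are indeed $\mathcal D$-related: both lie in the right zero band $\Lambda$. So the only question is ever inside one rectangular band, where an element is determined by its $\mathcal R$-class and its $\mathcal L$-class.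

## 6. Regular bands: $S/\mathcal R$ and $S/\mathcal L$ together

The remark tells us what to do: find $d$ modulo $\mathcal R$ and modulo $\mathcal L$ separately. For this $\mathcal R$ and $\mathcal L$ must be congruences, which failed in $S_5$. Regularity supplies it.

**Lemma 5.** In a regular band $S$, $\mathcal L$ and $\mathcal R$ are congruences, $S/\mathcal R$ is left regular and $S/\mathcal L$ is right regular.

*Proof.* **Step 1: $\mathcal L$ is a left congruence.** Let $e\,\mathcal L\,f$, that is, $ef=e$, $fe=f$, and let $c\in S$. The identity $axaya=axya$ with $a=f$, $x=c$, $y=e$ gives $fcfef=fcef$. Since $fef=ff=f$, the left side is $fcf$. So $fcef=fcf$. Using $e=ef$,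
$$ce=(cef)(cef)=ce\,(fcef)=ce\,(fcf)=(cef)\,cf=ce\cdot cf .$$
Exchanging $e$ and $f$, $cf=cf\cdot ce$. Hence $ce\,\mathcal L\,cf$. As $\mathcal L$ is always a right congruence, it is a congruence.

**Step 2: $\mathcal R$.** The identity $axaya=axya$ read backwards is $ayaxa=ayxa$, the same identity. So $S^{op}$ is regular, and Step 1 in $S^{op}$ says that $\mathcal R$ is a congruence on $S$.

**Step 3: the quotients.** In any band $ax\,\mathcal R\,axa$, because $ax\cdot axa=axa$ and $axa\cdot ax=axax=ax$. So $S/\mathcal R$ satisfies $ax=axa$. Dually $S/\mathcal L$ satisfies $xa=axa$. $\blacksquare$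

**Proof of Main Theorem (A).** Let (Z) be any system in the regular band $S$. Its image in the left regular band $S/\mathcal R$ satisfies $d=w$ by Proposition 4, and so does its image in the right regular band $S/\mathcal L$. Thus $d\,\mathcal R\,w$ and $d\,\mathcal L\,w$ in $S$, whence $d=w$. If there were $d\in Dom(U,S)\setminus U$, the Zigzag Theorem would give a system (Z) with all $u_i\in U$, and then $d=w\in U$, a contradiction. So $Dom(U,S)=U$. $\blacksquare$

## 7. The congruences $\mathcal L^\circ$, $\mathcal R^\circ$ and the variety $\mathcal W$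

The proof of (A) needs only two congruences, one inside $\mathcal L$ and one inside $\mathcal R$, such that $d=w$ in both quotients. When $\mathcal R$ is not a congruence, the relation $\mathcal R^\circ$ of Section 1 replaces it.

**Lemma 6.** In a band $B$, $\mathcal R^\circ$ is a congruence contained in $\mathcal R$, and $\mathcal L^\circ$ is a congruence contained in $\mathcal L$. If $\mathcal R$ [$\mathcal L$] is a congruence, then $\mathcal R^\circ=\mathcal R$ [$\mathcal L^\circ=\mathcal L$].

*Proof.* $\mathcal R^\circ$ is an equivalence, and $y=1$ gives $\mathcal R^\circ\subseteq\mathcal R$. Let $a\,\mathcal R^\circ\,b$. Then $(ac)y=a(cy)\,\mathcal R\,b(cy)=(bc)y$ for all $y\in B^1$, so $ac\,\mathcal R^\circ\,bc$. Also $ay\,\mathcal R\,by$ gives $cay\,\mathcal R\,cby$, since $\mathcal R$ is a left congruence, so $ca\,\mathcal R^\circ\,cb$. If $\mathcal R$ is a congruence, $a\,\mathcal R\,b$ implies $ay\,\mathcal R\,by$ for all $y$. The rest is dual. $\blacksquare$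

*Example.* In $S_5$ the elements $a,b$ are $\mathcal L$-related but not $\mathcal L^\circ$-related, because $3a$ and $3b$ are not $\mathcal L$-related. On the other hand the $\mathcal R$-classes of $S_5$ are $\{a\},\{b\},\{1,2,3\}$. Since $\{1,2,3\}$ times anything stays in $\{1,2,3\}$, $\mathcal R$ is a congruence and $\mathcal R^\circ=\mathcal R$.

**What $\mathcal P$ means.** By definition of $\mathcal R^\circ$, the condition $abcy\,\mathcal R\,acby$ for all $y\in B^1$ says $abc\,\mathcal R^\circ\,acb$. So $B\in\mathcal P$ if and only if $B/\mathcal R^\circ$ satisfies $abc=acb$; such bands are called *left normal*. A left normal band is left regular: $axa=aax=ax$. Also $\mathcal P$ is a variety: with $s=abcy$ and $t=acby$ ($y$ a letter or empty), it is defined within bands by the identities $st=t$, $ts=s$. In particular $\mathcal P$ is closed under quotients.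

*Example.* Every right regular band lies in $\mathcal P$: there $\mathcal D=\mathcal R$ by Lemma 2, and $abcy\,\mathcal D\,acby$ always. Dually every left regular band lies in $\mathcal P^*$.

**$\mathcal W$ is a variety.** We translate $B/\mathcal L^\circ\in\mathcal P$ into identities of $B$. With $s,t$ as above, it says that $st\,\mathcal L^\circ\,t$ and $ts\,\mathcal L^\circ\,s$ for all $a,b,c\in B$, $y\in B^1$. That is, for all $x\in B^1$,
$$xst\,\mathcal L\,xt\quad\text{and}\quad xts\,\mathcal L\,xs .$$
Here $g\,\mathcal L\,h$ is the pair of equations $gh=g$, $hg=h$. So we have finitely many identities, with $x$ and $y$ each a letter or empty. Taking opposites exchanges $\mathcal L^\circ$ and $\mathcal R^\circ$, so $B/\mathcal R^\circ\in\mathcal P^*$ means $B^{op}/\mathcal L^\circ\in\mathcal P$, and this is given by the reversed identities.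

**Regular bands lie in $\mathcal W$.** If $S$ is regular, then by Lemmas 5 and 6 $S/\mathcal L^\circ=S/\mathcal L$ is right regular, so it is in $\mathcal P$, and $S/\mathcal R^\circ=S/\mathcal R$ is left regular, so it is in $\mathcal P^*$.

**The inclusion is proper.** The band $S_5$ is not regular, and we show $S_5\in\mathcal W$. The quotient $S_5/\mathcal R^\circ=S_5/\mathcal R$ is a two-element left zero band with a zero adjoined. It satisfies $abc=acb$: both sides are zero if a factor is zero, and otherwise both equal the first factor. So $S_5\in\mathcal P$, hence its quotient $S_5/\mathcal L^\circ$ is in $\mathcal P$. And $S_5/\mathcal R^\circ$ is left normal, hence left regular, hence in $\mathcal P^*$.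

## 8. Zigzags in $\mathcal W$

**Proposition 7.** If $S\in\mathcal P$ or $S\in\mathcal P^*$, every system (Z) in $S$ satisfies $d=w$.

*Proof.* By self-duality let $S\in\mathcal P$. Let $\rho=\mathcal R^\circ$: a congruence inside $\mathcal R$ with $abc\,\rho\,acb$ for all $a,b,c$. Put $F_k=u_{2k}u_{2k+2}\cdots u_{2m}$ for $1\le k\le m$. These are the right-hand parts of the spine.

**Step 1: reduction to an absorption law.** Suppose we know
$$u_{2k-1}F_k=F_k\qquad(1\le k\le m),\tag{3}$$
which mirrors (2). Then $w=u_0F_1=x_1u_1F_1=x_1F_1$, and for $k<m$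
$$x_kF_k=x_ku_{2k}F_{k+1}=x_{k+1}u_{2k+1}F_{k+1}=x_{k+1}F_{k+1}.$$
So $w=x_1F_1=\cdots=x_mF_m=x_mu_{2m}=d$.

**Step 2: (3) for $k=m$.** $u_{2m-1}F_m=u_{2m-1}u_{2m}=u_{2m-1}u_{2m-1}y_m=u_{2m-1}y_m=u_{2m}=F_m$.

**Step 3: a $\rho$-related element that visibly begins with $u_{2k-1}$.** For $1\le k<m$ put
$$G_k=u_{2k}\,y_{k+1}\,u_{2k+1}u_{2k+3}\cdots u_{2m-1}.$$
We show $F_k\,\rho\,G_k$ by downward induction on $k$. For $k=m-1$, $u_{2m}=u_{2m-1}y_m$ gives
$$F_{m-1}=u_{2m-2}\,u_{2m-1}\,y_m\ \rho\ u_{2m-2}\,y_m\,u_{2m-1}=G_{m-1}.$$
For $k<m-1$, since $\rho$ is a congruence,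
$$F_k=u_{2k}F_{k+1}\ \rho\ u_{2k}G_{k+1}=u_{2k}(u_{2k+2}y_{k+2})u_{2k+3}\cdots u_{2m-1}=u_{2k}(u_{2k+1}y_{k+1})u_{2k+3}\cdots u_{2m-1},$$
and interchanging $u_{2k+1}$ and $y_{k+1}$ after $u_{2k}$ shows that this is $\rho$-related to $G_k$.

**Step 4: (3) for $k<m$.** As $u_{2k}y_{k+1}=u_{2k-1}y_k$, the element $G_k$ begins with $u_{2k-1}$, so $u_{2k-1}G_k=G_k$. By Step 3, $F_k\,\mathcal R\,G_k$, so $G_kF_k=F_k$. Hence $u_{2k-1}F_k=u_{2k-1}G_kF_k=G_kF_k=F_k$. $\blacksquare$

**Proof of Main Theorem (B).** That $\mathcal W$ is a variety properly containing the regular bands was shown in Section 7. Let $S\in\mathcal W$ and let (Z) be a system in $S$. Its images in $S/\mathcal L^\circ\in\mathcal P$ and in $S/\mathcal R^\circ\in\mathcal P^*$ satisfy $d=w$ by Proposition 7. So $d\,\mathcal L^\circ\,w$ and $d\,\mathcal R^\circ\,w$, hence $d\,\mathcal L\,w$ and $d\,\mathcal R\,w$, and $d=w$. As in Section 6, the Zigzag Theorem gives $Dom(U,S)=U$ for every subsemigroup $U$. $\blacksquare$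

## 9. The thirteen-element band $S_0$

We now make the two-link zigzag of Section 4 into a rigorous counterexample.

**Step 1: $M$ is a left regular band.** From the table, the fixed point sets are
$$\mathrm{Fix}(u_1)=\mathrm{Fix}(u_2)=\Lambda\setminus\{x\},\qquad \mathrm{Fix}(u_3)=\{q,r,s,d\},\qquad \mathrm{Fix}(y)=\{s,d\}.$$
Each generator $g$ maps $\Lambda$ into $\mathrm{Fix}(g)$. Each of these three sets is mapped into itself by all generators. For the first, $x$ is in the image of no generator. For the second, $u_1,u_2,u_3$ fix it pointwise and $y$ sends $q,r,s,d$ to $d,s,s,d$. The third is fixed pointwise by all generators. Now let $\mu=g_1\cdots g_n\in M$, $h\in M\cup\{1\}$, $\lambda\in\Lambda$. On the way to $\lambda\mu h$ we enter $\mathrm{Fix}(g_i)$ when $g_i$ is applied, and we never leave it afterwards. So $\lambda\mu h$ is fixed by every $g_i$, hence by $\mu$. Thus $\mu h\mu=\mu h$, and $h=1$ gives $\mu\mu=\mu$. By Lemma 3, $S_0=M\cup\Lambda$ is a band.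

**Step 2: the elements of $M$.** Put
$$v=u_2u_3=(q,r,q,r,s,d),\qquad u_4=u_3y=(s,s,d,s,s,d),\qquad t=vy=(d,s,d,s,s,d).$$
The images of $u_3$ and $v$ lie in $\{q,r,s,d\}$, which $u_1,u_2,u_3$ fix pointwise. So $u_3u_i=u_3$ and $vu_i=v$ for $i=1,2,3$, and hence $u_3v=u_3$ and $vv=v$. The images of $y,u_4,t$ lie in $\{s,d\}$, which all of $M$ fixes pointwise, so $y,u_4,t$ are left zeros of $M$. From the table, $u_1u_2=u_1$, $u_2u_1=u_2$, $u_1u_3=u_3$, $u_1y=u_2y=y$. The remaining products follow:
$$u_1v=u_1u_2u_3=u_1u_3=u_3,\qquad u_2v=v,$$
$$u_1u_4=u_1u_3y=u_4,\quad u_3u_4=u_4,\quad u_1t=u_1vy=u_3y=u_4,\quad u_3t=u_3vy=u_3y=u_4,$$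
$$u_2u_4=u_2u_3y=t,\quad u_2t=u_2vy=t,\quad vu_4=vu_3y=vy=t,\quad vt=vvy=t .$$
So the set $\{u_1,u_2,u_3,v,y,u_4,t\}$ is closed under multiplication and equals $M$. Its elements are distinct, as the images of $x$ and $p$ show: $(p,p),(q,p),(r,r),(q,r),(d,d),(s,s),(d,s)$. Hence $|S_0|=7+6=13$.

**Step 3: the subsemigroup $U_0$.** Let $N=M\setminus\{y\}$. The elements $u_1,u_2,u_3,v,u_4,t$ send $p$ to $p,p,r,r,s,s$, they send $r$ to $r,r,r,r,s,s$, and they fix $s$. So every element of $N$ maps $\{p,r,s\}$ into itself. A product of elements of $N$ does too, so it is not $y$, since $py=d$. Hence $N$ is a subsemigroup, and so is $U_0=N\cup\{p,r,s\}$. Note $d\notin U_0$.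

**Proposition 8.** $d\in Dom(U_0,S_0)\setminus U_0$.

*Proof.* Let $\beta,\gamma:S_0\to T$ agree on $U_0$. We use $d=py$, $p=xu_1$, $u_1y=u_2y$, $xu_2=q=qu_3$, $u_3y=u_4$, $qu_4=d$, and that $p,u_1,u_2,u_3,u_4\in U_0$:
$$\begin{aligned}\beta(d)&=\beta(p)\beta(y)=\gamma(p)\beta(y)=\gamma(x)\gamma(u_1)\beta(y)=\gamma(x)\beta(u_1y)=\gamma(x)\beta(u_2y)\\&=\gamma(x)\gamma(u_2)\beta(y)=\gamma(q)\beta(y)=\gamma(q)\gamma(u_3)\beta(y)=\gamma(q)\beta(u_3y)\\&=\gamma(q)\beta(u_4)=\gamma(q)\gamma(u_4)=\gamma(qu_4)=\gamma(d).\qquad\blacksquare\end{aligned}$$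

## 10. Identities of a variety that is not contained in $\mathcal W$

**The easy implications of (C).** If $\mathcal V\subseteq\mathcal W$, then $\mathcal V$ is closed by part (B); this is (c)$\Rightarrow$(a). For (a)$\Rightarrow$(b): if $S_0\in\mathcal V$, then its subsemigroup $U_0$ is in $\mathcal V$, and $\mathcal V$ is not closed by Proposition 8. Homomorphisms $S\to T$ are the same maps as homomorphisms $S^{op}\to T^{op}$, so $Dom(U^{op},S^{op})=Dom(U,S)$ as sets. Therefore $S_0^{op}\in\mathcal V$ also prevents closedness.

For (b)$\Rightarrow$(c) we prove the following.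

**Proposition 9.** Let $\mathcal V$ be a variety of bands, $B\in\mathcal V$, and suppose $C:=B/\mathcal L^\circ\notin\mathcal P$. Then $S_0\in\mathcal V$.

This suffices. If $S_0\notin\mathcal V$, it gives $B/\mathcal L^\circ\in\mathcal P$ for all $B\in\mathcal V$. If $S_0^{op}\notin\mathcal V$, apply it to the variety of opposites of members of $\mathcal V$: since $B^{op}/\mathcal L^\circ=(B/\mathcal R^\circ)^{op}$, we get $B/\mathcal R^\circ\in\mathcal P^*$ for all $B\in\mathcal V$. Together, $\mathcal V\subseteq\mathcal W$.

By Birkhoff's theorem, $S_0\in\mathcal V$ if and only if every identity $f=g$ of $\mathcal V$ ($f,g$ nonempty words) holds in $S_0$. Write $c(f)$ for the set of letters of $f$, and a bar for values under a substitution. For nonempty $Z\subseteq c(f)$ let $f_Z$ be the part of $f$ strictly after the last occurrence of a letter from $Z$. For example, if $f=\xi\eta\zeta\eta$ and $Z=\{\xi,\zeta\}$, then $f_Z=\eta$. Two words "have the same order of first [last] occurrences" if they have the same letters, and these letters, listed by their first [last] occurrences,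 form the same list. First we find out what an identity must satisfy to hold in $S_0$.

**Lemma 10.** Let $c(f)=c(g)$. Suppose that $f,g$ have the same order of last occurrences and the same order of first occurrences, and that for every nonempty $Z\subseteq c(f)$ the words $f_Z,g_Z$ are both empty or have the same order of first occurrences. Then $f=g$ holds in $S_0$.

*Proof.* In a left regular band a later repetition of a letter may be deleted ($aha=ah$, $aa=a$), so the value of a word is the product of its letters in order of first occurrence. If all letters get values in $M$, then $\bar f=\bar g$, because $M$ is left regular. Otherwise let $Z\ne\emptyset$ be the set of letters with values in $\Lambda$. Since the orders of last occurrences agree, the last letter from $Z$ in $f$ and in $g$ is the same letter $\zeta$; let $\lambda\in\Lambda$ be its value. A product in $S_0$ is its last factor from $\Lambda$ acted on by what follows, so $\bar f=\lambda\overline{f_Z}$ and $\bar g=\lambda\overline{g_Z}$ (just $\lambda$ if the tails are empty). The tails take values in $M$ and have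 the same order of first occurrences, so $\overline{f_Z}=\overline{g_Z}$ and $\bar f=\bar g$. $\blacksquare$

*Proof of Proposition 9.* Let $f=g$ be an identity of $\mathcal V$. It holds in $B$ and in $C$. In Steps 1 to 3, failure of a condition of Lemma 10 will force $C\in\mathcal P$, a contradiction.

**Step 1: $c(f)=c(g)$.** Suppose a letter $\eta$ occurs in exactly one of the words, say in $f$. Replace all other letters by one letter $\xi$. Then $g$ becomes a power of $\xi$, so $\mathcal V$ satisfies $\xi=f'(\xi,\eta)$ for a word $f'$ containing $\eta$. So in $B$ every element lies in the ideal generated by every other, whence there is only one $\mathcal D$-class and $B$ is a rectangular band. Then so is $C$. In $C$, $a\cdot abcy=abcy$ and $abcy\cdot a=a$, so $abcy\,\mathcal R\,a$; in the same way $acby\,\mathcal R\,a$. Hence $C\in\mathcal P$, a contradiction.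

**Step 2: $f$ and $g$ have the same order of last occurrences.** Suppose not. List the letters of each word by last occurrence, from the right. At the first disagreement we get letters $\xi\ne\eta$ and a (possibly empty) set $A$ of letters with $\xi,\eta\notin A$ and
$$f=f_1\xi f_2,\qquad g=g_1\eta g_2,\qquad c(f_2)=c(g_2)=A .$$
Let $e\in B^1$ and $a,b,z\in B$. Substitute $z$ for the letters of $A$, $eba$ for $\eta$, and $eab$ for all other letters (including $\xi$). Note $eab\,\mathcal D\,eba$.

If $A\ne\emptyset$, then $\bar f_2=\bar g_2=z$, so $\bar f=\bar f_1\cdot eabz$ and $\bar g=\bar g_1\cdot ebaz$. The factors of $\bar f_1$ and $\bar g_1$ are among $z,eab,eba$, whose $\mathcal D$-classes lie above that of $eabz\,\mathcal D\,ebaz$. By Lemma 1 (or trivially, if $f_1$ or $g_1$ is empty), $\bar f\,\mathcal L\,eabz$ and $\bar g\,\mathcal L\,ebaz$. As $\bar f=\bar g$, we get $eabz\,\mathcal L\,ebaz$. If $A=\emptyset$, the same reasoning gives $eab\,\mathcal L\,eba$, and then $eabz\,\mathcal L\,ebaz$, because $\mathcal L$ is a right congruence.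

Since $e\in B^1$ was arbitrary, $abz\,\mathcal L^\circ\,baz$ for all $a,b,z$. So $C$ satisfies $abz=baz$. With $z=a$ this is $aba=ba$, so $C$ is right regular and lies in $\mathcal P$ (Section 7), a contradiction.

**Step 3: if $C$ satisfies $f'=g'$ and $c(f')=c(g')$, then $f',g'$ have the same order of first occurrences.** We state this for any identity of $C$, because we shall also apply it to tails. Suppose it fails. Then there are $\xi\ne\eta$ and a (possibly empty) set $A\not\ni\xi,\eta$ with
$$f'=f_3\xi f_4,\qquad g'=g_3\eta g_4,\qquad c(f_3)=c(g_3)=A.$$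
Let $a,b,c\in C$, $y\in C^1$, $h=abcy$, $k=acby$. Then $h\,\mathcal D\,k$, $ah=h$, $ak=k$. Substitute $a$ for the letters of $A$, $k$ for $\eta$, and $h$ for all other letters (including $\xi$). The initial part takes the value $a$ or is empty, so $\bar f'=h\bar f_4$ and $\bar g'=k\bar g_4$. All factors of $\bar f_4,\bar g_4$ are among $a,h,k$, whose $\mathcal D$-classes are at or above $D_h=D_k$. By Lemma 1, $\bar f'\,\mathcal R\,h$ and $\bar g'\,\mathcal R\,k$ (trivially, if $f_4$ or $g_4$ is empty). As $\bar f'=\bar g'$, we get $h\,\mathcal R\,k$, that is, $abcy\,\mathcal R\,acby$. So $C\in\mathcal P$, a contradiction.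

Applied to $f=g$ itself, Steps 1 and 3 show that $f$ and $g$ have the same order of first occurrences.

**Step 4: the tails.** Let $Z\subseteq c(f)$ be nonempty. By Step 2 the last letter from $Z$ is the same letter $\zeta$ in both words. So we can write
$$f=f_1\zeta f_2,\qquad g=g_1\zeta g_2,\qquad f_2=f_Z,\quad g_2=g_Z,$$
where $\zeta$ is displayed at its last occurrence. The set $c(f_2)$ consists of the letters whose last occurrence comes after that of $\zeta$, so $c(f_2)=c(g_2)$ by Step 2, and $\zeta$ is not in this set. If one tail is empty, so is the other. Suppose they are nonempty. We claim that *$C$ satisfies $f_2=g_2$*.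

Fix a substitution of the letters of $c(f_2)$ into $B$. For $e\in B$ send all letters outside $c(f_2)$ to $e$. Since $f=g$ holds in $B$, $\bar f_1e\bar f_2=\bar g_1e\bar g_2$. The factors of $\bar f_1$ and $\bar g_1$ are $e$ or values of letters of $c(f_2)=c(g_2)$, so their $\mathcal D$-classes lie above that of $e\bar f_2\,\mathcal D\,e\bar g_2$. Lemma 1 gives $\bar f_1e\bar f_2\,\mathcal L\,e\bar f_2$ and $\bar g_1e\bar g_2\,\mathcal L\,e\bar g_2$. Hence
$$e\bar f_2\ \mathcal L\ e\bar g_2\qquad\text{for all } e\in B.\tag{4}$$
To have $\mathcal L^\circ$ we also need the case without $e$. Take $e=\bar f_2$ in (4): $\bar f_2\,\mathcal L\,\bar f_2\bar g_2$. As $\bar f_2\,\mathcal D\,\bar g_2$, Lemma 1 gives $\bar f_2\bar g_2\,\mathcal L\,\bar g_2$. So $\bar f_2\,\mathcal L\,\bar g_2$, and with (4) we get $\bar f_2\,\mathcal L^\circ\,\bar g_2$. Every substitution into $C=B/\mathcal L^\circ$ lifts to $B$, so the claim holds.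

By Step 3 applied to $f_2=g_2$, the tails $f_Z,g_Z$ have the same order of first occurrences.

**Step 5: conclusion.** All hypotheses of Lemma 10 hold for $f=g$, so $f=g$ holds in $S_0$. As $f=g$ was an arbitrary identity of $\mathcal V$, Birkhoff's theorem gives $S_0\in\mathcal V$. $\blacksquare$

This proves (b)$\Rightarrow$(c), and with it part (C). By (c)$\Rightarrow$(a) the variety $\mathcal W$ is itself closed, and by (a)$\Rightarrow$(c) it contains every closed variety of bands. $\blacksquare$
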